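\title{Bipartite graphs with large additive coloring number}

\begin{abstract}
An additive coloring of a graph labels its vertices with positive integers so that adjacent vertices have different sums of labels on their neighborhoods; $\chi_\Sigma(G)$ is the least $h$ for which labels in $\{1,\dots,h\}$ suffice. For every $h$ we construct a connected bipartite graph with $\chi_\Sigma>h$. This disproves the conjecture of Czerwi\'nski, Grytczuk and \.Zelazny that $\chi_\Sigma(G)\le\chi(G)$, and it shows that $\chi_\Sigma$ is not bounded by any function of $\chi$. We also determine the sets of real labels from which every bipartite graph can be additively colored.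
\end{abstract}

\section{Neighbor sums and the chromatic number}\label{sec:intro}

All graphs are finite, simple and undirected, $N(v)$ is the set of neighbors of a vertex $v$, and $d(v)=|N(v)|$. We write $[h]=\{1,\dots,h\}$. The chromatic number $\chi(G)$ is the least number of colors in a proper coloring, that is, a coloring of the vertices in which adjacent vertices receive different colors; $\chi(G)\le2$ exactly when $G$ is bipartite.

A labeling $\ell\colon V(G)\to\mathbb R$ gives each vertex $v$ its \emph{neighbor sum}
\[
\sigma(v)=\sum_{u\in N(v)}\ell(u).
\]
For $S\subseteq\mathbb R$, an \emph{$S$-additive coloring} of $G$ is a labeling $\ell\colon V(G)\to S$ such that $\sigma(u)\neq\sigma(v)$ for every edge $uv$. An \emph{additive coloring} is a $\mathbb Z_{>0}$-additive coloring, and the \emph{additive coloring number} $\chi_\Sigma(G)$ is the least $h$ such that $G$ has an $[h]$-additive coloring. This number exists. If the vertices are labeled with distinct powers of $2$, then $\sigma(v)$ determines $N(v)$, and adjacent vertices $u,v$ have different neighborhoods because $v\in N(u)\setminus N(v)$.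

Thus $\sigma$, not $\ell$, is required to be a proper coloring, and $\chi_\Sigma$ measures how small the labels can be kept. With the single label $1$ we have $\sigma=d$, so $\chi_\Sigma(G)=1$ exactly when no edge joins two vertices of equal degree; a star with at least two leaves has $\chi_\Sigma=1<\chi$. In the complete graph $K_k$ the sum $\sigma(v)$ is the total of all labels minus $\ell(v)$, so the additive colorings are the injective labelings and $\chi_\Sigma(K_k)=k=\chi(K_k)$. In a $d$-regular bipartite graph with $d\ge1$, the label $1$ on one side and $2$ on the other produces the sums $2d$ and $d$, so $\chi_\Sigma=2=\chi$. In the last two examples a proper coloring serves as the labeling. This works in every graph when the labels satisfy no rational relation.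

\begin{proposition}\label{prop:indep}
If $s_1,\dots,s_k\in\mathbb R$ are linearly independent over $\mathbb Q$, then every $k$-colorable graph has an $\{s_1,\dots,s_k\}$-additive coloring.
\end{proposition}

\begin{proof}
Let $V_1,\dots,V_k$ be the color classes of a proper coloring, and label every vertex of $V_i$ with $s_i$. Let $uv$ be an edge with $u\in V_i$. Then
\[
\sigma(u)-\sigma(v)=\sum_{j=1}^k\bigl(|N(u)\cap V_j|-|N(v)\cap V_j|\bigr)s_j .
\]
The vertex $u$ has no neighbor in its own class $V_i$, while $v$ has the neighbor $u$ there. So the coefficient of $s_i$ is a negative integer, and linear independence gives $\sigma(u)-\sigma(v)\ne0$.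
\end{proof}

With the labels $1,\dots,k$ this recipe can fail: on the path with three vertices, the labels $1,2,1$ make all three sums equal to $2$. Such a coincidence looks accidental, and the labels $2,1,2$ remove it. One would guess that a repair is always available, and this is the content of the following conjecture, which we take from \cite{source}.

\medskip
\noindent\textbf{Conjecture} (Czerwi\'nski, Grytczuk, \.Zelazny)\textbf{.} \emph{For every graph $G$, $\chi_\Sigma(G)\le\chi(G)$.}
\medskip

The conjecture is false, already for bipartite graphs.

\begin{theorem}\label{thm:bip}
For every integer $h\ge1$ there is a connected bipartite graph $G_h$ with at least one edge and with no additive coloring with labels in $[h]$. Thus $\chi(G_h)=2$ and $\chi_\Sigma(G_h)>h$.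
\end{theorem}

The case $h=2$ gives $\chi(G_2)=2<3\le\chi_\Sigma(G_2)$, which disproves the conjecture. The same happens at every larger chromatic number.

\begin{theorem}\label{thm:k}
For all integers $k\ge2$ and $h\ge1$ there is a connected graph $G$ with $\chi(G)=k$ and $\chi_\Sigma(G)>h$.
\end{theorem}

A graph with $\chi(G)=1$ has no edges and $\chi_\Sigma(G)=1$, so $\chi_\Sigma$ is bounded on the graphs of chromatic number $k$ only for $k=1$. Comparing Theorem~\ref{thm:bip} with Proposition~\ref{prop:indep}, we see that the conjecture becomes true for $k$ generic real labels and fails because integer labels are commensurable. For bipartite graphs the dividing line can be drawn exactly.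

\begin{theorem}\label{thm:S}
Let $\emptyset\neq S\subseteq\mathbb R$. Every finite bipartite graph has an $S$-additive coloring if and only if $S$ is infinite or $S$ contains distinct elements $s,s'$ that are not positive rational multiples of each other.
\end{theorem}

Section~\ref{sec:idea} shows the idea of Theorem~\ref{thm:bip} on a graph with $14$ vertices and isolates two difficulties, one of size and one of divisibility. Section~\ref{sec:lemmas} resolves each by a lemma, Section~\ref{sec:graph} proves Theorems~\ref{thm:bip} and~\ref{thm:k}, and Section~\ref{sec:S} proves Theorem~\ref{thm:S}.

\section{The idea for the labels $1$ and $2$}\label{sec:idea}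

To defeat every labeling we must produce, whatever the labels are, an edge whose ends have equal sums. The plan is to take many copies of the two ends, with sums that differ from copy to copy by offsets that we control, so that some pair of offsets cancels the part of the sums that we do not control.

\begin{example}\label{ex:K33}
Let $D=\{0,1,3\}$. Take the complete bipartite graph with sides $\{x_p:p\in D\}$ and $\{y_q:q\in D\}$, attach $p$ leaves to $x_p$ and $q$ leaves to $y_q$. This graph has $6+8=14$ vertices. We claim that no labeling from $\{1,2\}$ \emph{in which all leaves have label $1$} is additive. Let $a$ be the total label of the three vertices $y_q$ and $b$ the total label of the three vertices $x_p$. Then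
\[
\sigma(x_p)=a+p,\qquad \sigma(y_q)=b+q .
\]
Both $a$ and $b$ lie between $3$ and $6$, so $|a-b|\le3$. Every integer in this range is a difference $q-p$ with $p,q\in D$: we have $0=0-0$, $1=1-0$, $2=3-1$, $3=3-0$, and exchanging the roles of $p$ and $q$ gives the negatives. For $q-p=a-b$ the adjacent vertices $x_p$ and $y_q$ have equal sums.
\end{example}

\emph{Size.} The set $D$ plays against itself: each new offset adds a vertex on each side and so widens the range of $a-b$. For $D=\{0,1,\dots,N\}$ the labels $2$ on the vertices $y_q$ and $1$ on the vertices $x_p$ give $a-b=N+1$, which is larger than every difference, so no interval works. We need a set whose differences cover an interval much longer than the set is large. The number of differences can be quadratic in $|D|$, which leaves room.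

\emph{Forcing the leaves.} We cannot prescribe the label of a leaf, but we can force many vertices to share a label. Replace the leaves by two ordered \emph{pools} $W$ and $W'$ of five vertices each. For every pair of $3$-element subsets $M\subseteq W$ and $M'\subseteq W'$ take a new copy of $K_{3,3}$, a \emph{gadget}, and join its vertex $x_p$ to the first $p$ elements of $M$ and its vertex $y_q$ to the first $q$ elements of $M'$. In any labeling from $\{1,2\}$, three vertices of $W$ share a label $c$ and three vertices of $W'$ share a label $c'$. In the gadget attached to these two triples,
\[
\sigma(x_p)=a+cp,\qquad\sigma(y_q)=b+c'q,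
\]
and we have to solve $c'q-cp=a-b$ with $p,q\in D$. For $c=c'=1$ this is Example~\ref{ex:K33}.

\emph{Divisibility.} The price is that $c$ and $c'$ are not ours to choose, and the equation has no solution unless $\gcd(c,c')$ divides $a-b$. No choice of $D$ helps. Label one vertex $y_q$ in each gadget with $1$ and all other vertices of the graph with $2$. Then every $\sigma(x_p)$ is odd and every $\sigma(y_q)$ is even, so no edge inside a gadget has equal sums. The remedy is a gadget that offers many values of $a$ and of $b$, among which we can always find an adjacent pair with $a$ and $b$ both divisible by a common multiple $L$ of all labels.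

\section{Offsets and zero-sum sets}\label{sec:lemmas}

The first lemma deals with size. A set with two scales, small numbers and multiples of $r$, has a number of elements linear in $r$ and covers a range of differences quadratic in $r$: write the target as a multiple of $r$ minus a remainder. The factor $L$ makes one set work for all $c$ and $c'$.

\begin{lemma}\label{lem:offset}
Let $L,r\ge1$ be integers and
\[
D=\{\,i:0\le i\le L(r-1)\,\}\cup\{\,ri:0\le i\le L(r-1)\,\}\subseteq\mathbb Z .
\]
Then $|D|\le 2Lr$. If $c,c'$ are positive divisors of $L$ and $t$ is an integer with $|t|\le r(r-1)$, then there are $p,q\in D$ with $c'q-cp=Lt$.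
\end{lemma}

\begin{proof}
Each of the two sets has $L(r-1)+1\le Lr$ elements. Put $j=\lceil|t|/r\rceil$ and $i=rj-|t|$. From $0\le|t|/r\le r-1$ we get $0\le j\le r-1$, and from $j-1<|t|/r\le j$ we get $0\le i\le r-1$. If $t\ge0$, let $p=\frac Lc\,i$ and $q=r\cdot\frac L{c'}\,j$; then $c'q-cp=L(rj-i)=Lt$. If $t<0$, let $p=r\cdot\frac Lc\,j$ and $q=\frac L{c'}\,i$; then $c'q-cp=L(i-rj)=-L|t|=Lt$. The numbers $\frac Lc i$, $\frac L{c'}i$, $\frac Lc j$, $\frac L{c'}j$ are integers between $0$ and $L(r-1)$, so $p,q\in D$ in both cases.
\end{proof}

For divisibility we use the following standard fact: \emph{among any $L$ integers $a_1,\dots,a_L$, some nonempty subcollection has sum divisible by $L$.} Indeed, two of the $L+1$ prefix sums $0,\ a_1,\ a_1+a_2,\ \dots,\ a_1+\dots+a_L$ are congruent modulo $L$, and their difference is such a sum.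

To exploit it, we index the $x$-vertices by sets $I$ and the $y$-vertices by sets $J$, and we join $x_I$ to $y_J$ when $I$ meets $J$. We want the total label of the $y$-neighbors of $x_I$ to be a sum of contributions of the single elements of $I$, so that the fact can be applied to these contributions, and we want the same for $y_J$. This additivity holds if $|I\cap J|\le1$ always, for then no neighbor is counted twice. A grid provides such families. In $[n]\times[n]$, call a nonempty subset of a row a \emph{row set} and a nonempty subset of a column a \emph{column set}. A row and a column share exactly one cell, so a row set and a column set share at most one. For a function $\alpha$ on the cells we write $\alpha(I)=\sum_{e\in I}\alpha(e)$.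

The zero-sum fact alone gives a row set and a column set with sums divisible by $L$, but they must also intersect. For $L=2$ a $3\times3$ grid achieves this. A cell with $\alpha$ even is an even row set by itself, and two cells of a row with $\alpha$ odd form an even row set, so at most one cell per row lies in no even row set. The same holds for columns and a second function $\beta$. At most $3+3<9$ cells are excluded, and any other cell lies in an even row set and in an even column set. The general case is the same count.

\begin{lemma}\label{lem:grid}
Let $L\ge1$ and $n=2L-1$, and let $\alpha,\beta\colon[n]\times[n]\to\mathbb Z$ be arbitrary. Then there are a row set $I$ and a column set $J$ with $I\cap J\ne\emptyset$, $L\mid\alpha(I)$ and $L\mid\beta(J)$.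
\end{lemma}

\begin{proof}
Call a cell \emph{row-bad} if it lies in no row set $I$ with $L\mid\alpha(I)$, and \emph{column-bad} if it lies in no column set $J$ with $L\mid\beta(J)$. If some row had $L$ row-bad cells, then a nonempty subset of them would have $\alpha$-sum divisible by $L$, and the members of this row set would not be row-bad. So there are at most $n(L-1)$ row-bad cells, and the same argument with columns and $\beta$ gives at most $n(L-1)$ column-bad cells. Since $2n(L-1)<n(2L-1)=n^2$, some cell $e$ is neither, and the sets $I,J\ni e$ that witness this prove the lemma.
\end{proof}

\begin{remark}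
For $L\ge2$ the lemma fails for $n=2L-2$. Let $\alpha(i,j)=1$ if $j-i$ is congruent to one of $0,\dots,L-2$ modulo $n$, let $\alpha(i,j)=0$ otherwise, and let $\beta=1-\alpha$. Each row has $L-1$ cells with $\alpha=1$, so a row set $I$ that contains such a cell has $1\le\alpha(I)\le L-1$, and these cells are row-bad. Each column has $L-1$ cells with $\beta=1$, and these are column-bad for the same reason. Every cell is of one of the two kinds.
\end{remark}

\section{The graph $G_h$}\label{sec:graph}

Fix $h\ge1$ and put
\[
L=h!,\qquad n=2L-1,\qquad r=n2^nh+1 .
\]
Every label in $[h]$ divides $L$; the grid size $n$ is the one in Lemma~\ref{lem:grid}; and $r$ is chosen so that the quadratic range in Lemma~\ref{lem:offset} covers the sums that arise in Step~3 below, which are linear in $r$. Let $D$ be the set of Lemma~\ref{lem:offset} for these $L$ and $r$, and let $m=\max D=rL(r-1)\ge1$. Let $\mathcal I$ be the family of row sets and $\mathcal J$ the family of column sets of $[n]\times[n]$.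

Let $W$ and $W'$ be disjoint linearly ordered sets, the \emph{pools}, each with $h(m-1)+1\ge m$ elements. For every pair $(M,M')$ of $m$-element subsets $M\subseteq W$ and $M'\subseteq W'$, the \emph{gadget} $(M,M')$ consists of new vertices
\[
x_{I,p}\quad(I\in\mathcal I,\ p\in D),\qquad y_{J,q}\quad(J\in\mathcal J,\ q\in D),
\]
with the following edges (Figure~\ref{fig:gadget}):
\begin{itemize}
\item $x_{I,p}$ is adjacent to the vertex $y_{J,q}$ of the same gadget if and only if $I\cap J\ne\emptyset$;
\item $x_{I,p}$ is adjacent to the first $p$ elements of $M$;
\item $y_{J,q}$ is adjacent to the first $q$ elements of $M'$.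
\end{itemize}
The graph $G_h$ has as vertices the two pools, which all gadgets share, and the vertices of all gadgets; it has no other edges. For $h=2$ the parameters are $L=2$, $n=3$, $r=3\cdot2^3\cdot2+1=49$ and $m=49\cdot2\cdot48=4704$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!30] (0,1) rectangle (2,2);
\draw (0,0) grid (3,3);
\draw[very thick] (1.1,1.1) rectangle (1.9,2.9);
\node at (1.5,1.5) {$e$};
\node[left] at (0,1.5) {$I$};
\node[above] at (1.5,3) {$J$};
\foreach \i in {0,1,2,3,4} {\fill (5.5+0.5*\i,3) circle (2pt); \fill (8.5+0.5*\i,0) circle (2pt);}
\foreach \i in {0,1} {\draw (6.5,1.5) -- (5.5+0.5*\i,3);}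
\foreach \i in {0,1,2} {\draw (9.5,1.5) -- (8.5+0.5*\i,0);}
\draw[thick] (6.5,1.5) -- (9.5,1.5);
\fill (6.5,1.5) circle (3pt) node[below] {$x_{I,2}$};
\fill (9.5,1.5) circle (3pt) node[above] {$y_{J,3}$};
\node[right] at (7.6,3) {$\cdots\ M$};
\node[right] at (10.6,0) {$\cdots\ M'$};
\end{tikzpicture}
\caption{Left: a row set $I$ (shaded) and a column set $J$ (outlined) of the $3\times3$ grid, meeting in the cell $e$. Right: because $I$ meets $J$, the vertices $x_{I,2}$ and $y_{J,3}$ of the gadget $(M,M')$ are adjacent; $x_{I,2}$ is also joined to the first two elements of $M$, and $y_{J,3}$ to the first three elements of $M'$. Their other neighbors inside the gadget are not drawn.}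
\label{fig:gadget}
\end{figure}

\begin{lemma}\label{lem:conn}
The graph $G_h$ is bipartite and connected, and it has at least one edge.
\end{lemma}

\begin{proof}
Every edge joins the set formed by the $x$-vertices and $W'$ to the set formed by the $y$-vertices and $W$, so $G_h$ is bipartite.

Fix a gadget $(M,M')$. A full row meets every full column, so the vertices $x_{R,p}$ and $y_{C,q}$ with $R$ a full row and $C$ a full column induce a complete bipartite graph $F$ with both sides nonempty. In particular $G_h$ has an edge. Each $x_{I,p}$ is adjacent to $y_{C,0}\in F$ for the column $C$ through a cell of $I$, and each $y_{J,q}$ is adjacent to $x_{R,0}\in F$ for the row $R$ through a cell of $J$. So the vertices of the gadget induce a connected graph. Since $x_{I,m}$ is adjacent to all of $M$ and $y_{J,m}$ to all of $M'$, the gadget and $M\cup M'$ lie in one component. Two gadgets $(M_1,M_1')$ and $(M_2,M_2')$ lie in the component of the gadget $(M_1,M_2')$, because they share the nonempty sets $M_1$ and $M_2'$ with it. Finally, every vertex of a pool belongs to some $m$-element subset of that pool.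
\end{proof}

We prove slightly more than Theorem~\ref{thm:bip} requires by locating the edge with equal sums; this is what Theorem~\ref{thm:k} needs.

\begin{proposition}\label{prop:key}
For every labeling $\ell\colon V(G_h)\to[h]$, some gadget contains adjacent vertices $x_{I,p}$ and $y_{J,q}$ with $\sigma(x_{I,p})=\sigma(y_{J,q})$.
\end{proposition}

\begin{proof}
\emph{Step 1: a gadget with constant pools.} If each of the $h$ labels occurred at most $m-1$ times on $W$, then $|W|\le h(m-1)$. So $\ell$ is constant, equal to some $c\in[h]$, on an $m$-element set $M\subseteq W$, and for the same reason it is equal to some $c'\in[h]$ on an $m$-element set $M'\subseteq W'$. From now on we consider only the gadget $(M,M')$. For a cell $e$ let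
\[
\alpha(e)=\sum_{J\in\mathcal J,\ J\ni e}\ \sum_{q\in D}\ell(y_{J,q}),\qquad
\beta(e)=\sum_{I\in\mathcal I,\ I\ni e}\ \sum_{p\in D}\ell(x_{I,p}).
\]
In $\alpha(I)=\sum_{e\in I}\alpha(e)$ the label of $y_{J,q}$ is counted $|I\cap J|$ times: once if $y_{J,q}$ is adjacent to $x_{I,p}$, and not at all otherwise. Hence $\alpha(I)$ is the total label of the neighbors of $x_{I,p}$ inside the gadget. Its remaining neighbors are $p$ elements of $M$, each labeled $c$. The same count applies to $\beta(J)$ and $y_{J,q}$, and so
\begin{equation}\label{eq:sums}
\sigma(x_{I,p})=\alpha(I)+cp,\qquad\sigma(y_{J,q})=\beta(J)+c'q .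
\end{equation}

\emph{Step 2: divisibility.} The functions $\alpha$ and $\beta$ take integer values. Lemma~\ref{lem:grid} gives $I\in\mathcal I$ and $J\in\mathcal J$ with $I\cap J\neq\emptyset$ and with $\alpha(I)$ and $\beta(J)$ divisible by $L$. Write $\alpha(I)-\beta(J)=Lt$ with $t\in\mathbb Z$.

\emph{Step 3: size.} A cell $e$ lies in $2^{n-1}$ column sets, namely the subsets of its column that contain it, and each column set indexes $|D|\le2Lr$ vertices with labels in $[h]$. So $0\le\alpha(e)\le2^{n-1}\cdot2Lr\cdot h$. Since $|I|\le n$ and $n2^nh=r-1$,
\[
0\le\alpha(I)\le n2^nh\cdot Lr=Lr(r-1).
\]
Exchanging rows and columns gives $0\le\beta(J)\le Lr(r-1)$. Two numbers in this interval differ by at most its length, so $|t|\le r(r-1)$.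

\emph{Step 4: the edge.} Both $c$ and $c'$ divide $L=h!$. Lemma~\ref{lem:offset} gives $p,q\in D$ with $c'q-cp=Lt$, and by \eqref{eq:sums}
\[
\sigma(x_{I,p})-\sigma(y_{J,q})=\alpha(I)-\beta(J)-(c'q-cp)=Lt-Lt=0 .
\]
The two vertices are adjacent because $I\cap J\ne\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bip}]
By Lemma~\ref{lem:conn}, $G_h$ is connected and bipartite and has an edge, so $\chi(G_h)=2$. By Proposition~\ref{prop:key}, no labeling from $[h]$ is an additive coloring.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:k}]
For $k=2$ take $G=G_h$. For $k\ge3$ let $G$ consist of $G_h$, a disjoint copy of $K_k$, and one edge from a vertex $u$ of $K_k$ to a vertex $w\in W$. Then $G$ is connected and $\chi(G)\ge k$. For a proper coloring with $k$ colors, color $G_h$ with two of them and give the vertices of $K_k$ distinct colors in such a way that $u$ and $w$ differ. So $\chi(G)=k$. Let $\ell\colon V(G)\to[h]$ be any labeling. The new edge ends in a pool, so the vertices of the gadgets have the same neighbors, and hence the same sums, in $G$ as in $G_h$. Proposition~\ref{prop:key}, applied to the restriction of $\ell$ to $V(G_h)$, gives an edge of $G$ with equal sums.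
\end{proof}

\section{Real label sets}\label{sec:S}

The proof of Proposition~\ref{prop:key} uses the label set in three ways. It is finite, which gives the constant pools in Step~1 and the bound in Step~3. Its elements are integers, so that Lemma~\ref{lem:grid} applies in Step~2. Its elements are positive, so that they are positive divisors of a common $L$ in Step~4. Theorem~\ref{thm:S} says that, up to scaling and apart from the label set $\{0\}$, nothing can be relaxed. For instance, every bipartite graph can be additively colored from $\{1,\sqrt2\}$, from $\{-1,1\}$ and from $\{0,1\}$. The last case shows that the shift from $\{1,2\}$ to $\{0,1\}$ changes the answer, although on a $d$-regular graph it only lowers every sum by $d$.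

Note that ``$s=\rho s'$ for some positive rational $\rho$'' is a symmetric relation, since it is equivalent to $s'=\rho^{-1}s$. We also use a textbook fact: \emph{if $S\subseteq\mathbb R$ is infinite, then a nonzero real polynomial in $N$ variables is nonzero at some point of $S^N$.} To see this by induction on $N$, expand the polynomial in powers of the last variable, choose values in $S$ for the other variables at which some coefficient is nonzero, and then choose the last variable in $S$ outside the finitely many roots of the resulting nonzero polynomial in one variable.

\begin{proof}[Proof of Theorem~\ref{thm:S}]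
\emph{Suppose that $S$ is infinite.} Let $G$ be any graph, with a variable $X_w$ for each vertex $w$ and a fixed order $(u,v)$ of the ends of each edge. Put
\[
P=\prod_{uv\in E(G)}\Bigl(\sum_{w\in N(u)}X_w-\sum_{w\in N(v)}X_w\Bigr).
\]
In the factor of the edge $uv$ the variable $X_v$ has coefficient $1$, because $v\in N(u)$ and $v\notin N(v)$. A product of nonzero real polynomials is nonzero, so $P\neq0$, and $P$ is nonzero at some point of $S^{V(G)}$. Such a point is a labeling $\ell\colon V(G)\to S$ with $\sigma(u)-\sigma(v)\ne0$ for every edge $uv$.

\emph{Suppose that $s,s'\in S$ are distinct and not positive rational multiples of each other.} Let $G$ be bipartite with parts $X$ and $Y$. Label all of $X$ with $s$ and all of $Y$ with $s'$. For an edge $xy$ with $x\in X$ and $y\in Y$ we have $\sigma(x)=d(x)s'$ and $\sigma(y)=d(y)s$ with $d(x),d(y)\ge1$. Equality would give $s=\frac{d(x)}{d(y)}s'$, contrary to the assumption.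

\emph{Suppose that neither condition holds:} $S$ is finite, and any two distinct elements of $S$ are positive rational multiples of each other. If $S=\{s\}$, then both vertices of $K_2$ have sum $s$, so $K_2$ has no $S$-additive coloring. Let $|S|\ge2$. Then $0\notin S$, since the only multiple of $0$ is $0$. Fix $s_0\in S$, write each $s\in S$ as $s=\frac{a_s}{b}s_0$ with positive integers $a_s$ and a common positive denominator $b$, and put $\tau=s_0/b\neq0$ and $h=\max_{s\in S}a_s$. Then $s/\tau=a_s\in[h]$ for all $s\in S$. Dividing all labels by $\tau$ divides all neighbor sums by $\tau$, so an $S$-additive coloring of the bipartite graph $G_h$ would yield an $[h]$-additive coloring of $G_h$. By Theorem~\ref{thm:bip} there is none.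
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Additive List Coloring Of Planar Graphs With Given Girth},
\texttt{https://works.bepress.com/sogol-jahanbekam/5/download/}
\end{thebibliography}
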